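\title{No finite axiomatization for binary relations under inclusion, composition, converse and identity}

\begin{abstract}
We prove that the class of structures isomorphic to sets of binary relations with inclusion, composition, converse and the identity relation is not finitely axiomatizable in first-order logic, as conjectured in \cite{positive}. For every $k$ we construct a finite structure that is not representable although all of its substructures generated by at most $k$ elements are. The obstruction is an explicit family of Horn sentences that carry a nonempty intersection of three relations along a chain of arbitrary length. The proof applies also when the identity is omitted and when the empty relation is added as a constant.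
\end{abstract}

\section{Introduction}\label{sec:intro}

For binary relations $R,S\subseteq U\times U$ on a set $U$, composition, converse and the identity relation are
\[
R;S=\{(u,w):\exists v\,((u,v)\in R\text{ and }(v,w)\in S)\},\qquad
R^{\smile}=\{(v,u):(u,v)\in R\},
\]
and $\mathrm{Id}_U=\{(u,u):u\in U\}$. Let $\tau$ be a signature with $\{\le,;\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$, where $\le$ is a binary relation symbol, $;$ is a binary and $\smile$ a unary operation symbol, and $1'$ and $0$ are constants. A \emph{concrete $\tau$-structure over the base $U$} is a nonempty set of binary relations on $U$ that is closed under composition, closed under converse if $\smile\,\in\tau$, contains $\mathrm{Id}_U$ if $1'\in\tau$ and contains $\emptyset$ if $0\in\tau$; the symbols $\le,;,\smile,1',0$ are interpreted as $\subseteq$, composition, converse, $\mathrm{Id}_U$ and $\emptyset$. A $\tau$-structure is \emph{representable} if it is isomorphic to a concrete one, where an isomorphism is a bijection that preserves the operations and constants and both preserves and reflects $\le$. The class of representable $\tau$-structures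 is $\mathbf{R}(\tau)$. A class is \emph{finitely axiomatizable} if it is the class of all models of a finite set of first-order sentences. The question of this paper is:
\begin{quote}
Is $\mathbf{R}(\le,;,\smile,1')$ finitely axiomatizable?
\end{quote}

An axiomatization of $\mathbf{R}(\tau)$ recognizes, from the order and the operation tables alone, whether the elements of a structure can be realized as relations. Some laws are immediate: $\le$ is a partial order, $;$ is associative and monotone in both arguments, $1'$ is neutral, $\smile$ is monotone, $a^{\smile\smile}=a$ and $(a;b)^{\smile}=b^{\smile};a^{\smile}$. We call these the \emph{obvious laws}.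

For $\tau=\{\le,;\}$ the obvious laws suffice. Given a partially ordered set $A$ with an associative monotone operation, add a new point $1$, put $U=A\cup\{1\}$ and $1;a=a$, and let $R_a=\{(u,w)\in U\times A: w\le u;a\}$. Then $R_a;R_b=R_{a;b}$ (the inclusion $\subseteq$ by monotonicity and associativity, the inclusion $\supseteq$ through the intermediate point $u;a$), and $R_a\subseteq R_b$ if and only if $a\le b$ (for the forward direction look at the pair $(1,a)$).

Converse changes the picture, because a composition can now leave a point and return to it. The law $a\le (a;a^{\smile});a$ holds for relations: go from $u$ to $v$, back to $u$, and to $v$ again. It does not follow from the obvious laws, since it fails in the structure $\{0,a,1'\}$ with $0$ absorbing and least, $a$ and $1'$ incomparable, $a;a=0$ and $\smile$ the identity map. Laws of this kind come from chasing points through a representation, and a chase can be arbitrarily long, so one would guess that there is no finite axiomatization. The difficulty is to show that long chases do not break up into short ones: what is known at an intermediate stage might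 be stored in an element of the structure, and then a bounded number of variables would do.

It is known that $\mathbf{R}(\le,;,1')$ is not finitely axiomatizable. The problem for $\mathbf{R}(\le,;,\smile,1')$ is stated as open in \cite{positive}, whose authors conjecture that the answer is negative. We prove the conjecture.

\begin{theorem}\label{thm:small}
For every $k\ge1$ there is a finite structure $\mathcal{A}$ of signature $\{\le,;,\smile,1'\}$ that is not representable, but all of whose substructures generated by at most $k$ elements are representable over a finite base. Consequently $\mathbf{R}(\le,;,\smile,1')$ is not finitely axiomatizable in first-order logic.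
\end{theorem}

The constant $1'$ plays no role in the obstruction, and the obstruction can be written down. Definition~\ref{def:sigma} gives, for each $m\ge2$, a Horn sentence $\sigma_m$ with $2m+4$ variables in the symbols $\le,;,\smile$.

\begin{theorem}\label{thm:horn}
Let $\{\le,;,\smile\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$. Then no set of universal sentences with a bounded number of variables axiomatizes $\mathbf{R}(\tau)$, and $\mathbf{R}(\tau)$ is not finitely axiomatizable. Explicitly, $\sigma_m$ is valid in $\mathbf{R}(\tau)$, and for $m\ge4$ it does not follow from the set of all universal sentences with at most $(m-2)/2$ variables that are valid in $\mathbf{R}(\tau)$.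
\end{theorem}

The signature has no symbol for intersection, and the proof exploits this. The sentence $\sigma_m$ describes a walk of $m$ steps along which the current point is known to lie in three relations at once (Section~\ref{sec:sigma}). In Sections~\ref{sec:two} and~\ref{sec:cube} we build $m-1$ concrete models; in the $j$-th model all hypotheses of $\sigma_m$ hold except one inclusion, the $j$-th link of a chain, and the conclusion fails. The models have the same operation tables. The structure $\mathcal{A}_m$ of Section~\ref{sec:A} has these tables and declares all $m-1$ links to hold. It violates $\sigma_m$, but a substructure with few generators misses some link $j$ and is represented in the $j$-th model (Sections~\ref{sec:rep} and~\ref{sec:proofs}).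

\section{Universal sentences and small substructures}\label{sec:logic}

Structures are nonempty. A \emph{substructure} of a $\tau$-structure is a nonempty subset that contains the constants and is closed under the operations, with the restricted relation $\le$. A subset of this kind of a concrete structure is again a concrete structure over the same base, so $\mathbf{R}(\tau)$ is closed under substructures. A \emph{universal sentence with at most $k$ variables} has the form $\forall x_1\cdots\forall x_k\,\psi$ with $\psi$ quantifier-free and its variables among $x_1,\dots,x_k$. It is a \emph{Horn sentence} if $\psi$ is an implication from a conjunction of atomic formulas to an atomic formula. A sentence is \emph{valid} in a class if it holds in every member. We use the \L o\'s--Tarski preservation theorem: a first-order sentence whose class of models is closed under substructures is logically equivalent to a universal sentence.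

Call a $\tau$-structure \emph{$k$-locally representable} if each of its substructures generated by a nonempty set of at most $k$ elements belongs to $\mathbf{R}(\tau)$.

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] Let $k\ge1$. A $k$-locally representable structure $\mathcal{A}$ satisfies every universal sentence with at most $k$ variables that is valid in $\mathbf{R}(\tau)$.
\item[(b)] Suppose that for every $k\ge1$ there is a $k$-locally representable structure outside $\mathbf{R}(\tau)$. Then no set of universal sentences with a bounded number of variables axiomatizes $\mathbf{R}(\tau)$, and $\mathbf{R}(\tau)$ is not finitely axiomatizable.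
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\forall x_1\cdots\forall x_k\,\psi$ be valid in $\mathbf{R}(\tau)$ and let $f_1,\dots,f_k\in\mathcal{A}$. The substructure generated by $f_1,\dots,f_k$ is in $\mathbf{R}(\tau)$, so $\psi(f_1,\dots,f_k)$ holds in it. A quantifier-free formula has the same truth value in a substructure as in the whole structure, so $\psi(f_1,\dots,f_k)$ holds in $\mathcal{A}$.

(b) If a set $\Sigma$ of universal sentences with at most $k$ variables axiomatized $\mathbf{R}(\tau)$, where we may take $k\ge1$, then by (a) every $k$-locally representable structure would be a model of $\Sigma$, hence a member of $\mathbf{R}(\tau)$, contrary to the hypothesis. If $\mathbf{R}(\tau)$ were finitely axiomatizable, it would be the class of models of one sentence, the conjunction of the axioms. By the \L o\'s--Tarski theorem this sentence is equivalent to a single universal sentence, which we have just excluded.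
\end{proof}

\section{Carrying a triple intersection along a walk}\label{sec:sigma}

Work in a concrete structure and fix a point $v$ of the base. Each relation $a$ determines the set $a(v)=\{u:(u,v)\in a\}$. Call $u'$ a \emph{$b$-successor} of $u$ if $(u,u')\in b$. Inequalities between terms become statements about these sets.
\begin{enumerate}
\item[(D1)] If $b^{\smile};a\le a$, then every $b$-successor $u'$ of a point $u\in a(v)$ is in $a(v)$, because $(u',u)\in b^{\smile}$ and $(u,v)\in a$.
\item[(D2)] If $a\le b;a'$, then every point of $a(v)$ has a $b$-successor in $a'(v)$.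
\item[(D3)] If $a^{\smile};a'\le z$ and $a(v)\cap a'(v)$ contains a point $u$, then $(v,v)\in z$, because $(v,u)\in a^{\smile}$ and $(u,v)\in a'$.
\item[(D4)] If $a;z\le z$ and $(v,v)\in z$, then $a(v)\subseteq z(v)$.
\end{enumerate}
For example, the four hypotheses $a_0\le b;a_1$, $\;b^{\smile};a_0\le a_0$, $\;a_0^{\smile};a_1\le z$ and $a_0;z\le z$ imply $a_0\le z$. Given $(u,v)\in a_0$, take a $b$-successor $u'\in a_1(v)$ by (D2); it lies in $a_0(v)$ by (D1); so $(v,v)\in z$ by (D3) and $(u,v)\in z$ by (D4). The reader may think of $z$ as the empty relation: the conclusion then says that $a_0$ is empty. A variable $z$ is used because the constant $0$ may be absent.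

One may try to lengthen this argument by walking through $a_1(v),a_2(v),\dots$ while staying in $a_0(v)$, with hypotheses $a_i\le b_i;a_{i+1}$ and $b_i^{\smile};a_0\le a_0$. Nothing is gained, since each step follows from the obvious laws:
\[
a_0^{\smile};a_i\;\le\; a_0^{\smile};(b_i;a_{i+1})\;=\;(b_i^{\smile};a_0)^{\smile};a_{i+1}\;\le\; a_0^{\smile};a_{i+1}.
\]
The element $a_0^{\smile};a_i$ stores the information that two sets meet. We therefore walk with three sets: $a_0(v)$, the set $a_i(v)$ just entered, and the previous set $a_{i-1}(v)$. The previous set supplies the next successor by (D2), while $a_i(v)$ and $a_0(v)$ survive the step by (D1).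

At the end of the walk we must detect that $a_0(v)$, $a_{m-1}(v)$ and $a_m(v)$ meet, and (D3) handles only two sets. The third enters through a loop:
\begin{enumerate}
\item[(D5)] If $a\le d;t$ and $u\in a(v)$, then $u$ has a $d$-successor, so $(u,u)\in d;d^{\smile}$; hence $u\in a(v)\cap a'(v)$ implies $u\in\big((d;d^{\smile});a'\big)(v)$.
\end{enumerate}

\begin{definition}\label{def:sigma}
Let $m\ge2$. The sentence $\sigma_m$, in the $2m+4$ variables $a_0,\dots,a_m$, $b_0,\dots,b_{m-1}$, $d,t,z$, is the universal closure of the implication with conclusion $a_0\le z$ and hypotheses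
\begin{enumerate}
\item[(H1)] $b_i^{\smile};a_0\le a_0$ for $0\le i\le m-1$, and $b_i^{\smile};a_i\le a_i$ for $1\le i\le m-1$;
\item[(H2)] $a_0\le b_0;a_1$, and $a_{i-1}\le b_i;a_{i+1}$ for $1\le i\le m-1$;
\item[(H3)] $a_{m-1}\le d;t$, \quad $a_0^{\smile};\big((d;d^{\smile});a_m\big)\le z$, \quad $a_0;z\le z$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:valid}
Let $\{\le,;,\smile\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$ and $m\ge2$. Then $\sigma_m$ is valid in $\mathbf{R}(\tau)$.
\end{lemma}

\begin{proof}
Take relations satisfying (H1)--(H3) and a pair $(u_0,v)\in a_0$. We find points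
\[
u_i\in a_0(v)\cap a_{i-1}(v)\cap a_i(v)\qquad(1\le i\le m).
\]
By $a_0\le b_0;a_1$ and (D2), $u_0$ has a $b_0$-successor $u_1\in a_1(v)$, and $u_1\in a_0(v)$ by (D1). Given $u_i$ with $1\le i\le m-1$, the hypothesis $a_{i-1}\le b_i;a_{i+1}$ gives a $b_i$-successor $u_{i+1}\in a_{i+1}(v)$, and (D1) applied to the two hypotheses on $b_i$ in (H1) gives $u_{i+1}\in a_0(v)\cap a_i(v)$. By (D5) and $a_{m-1}\le d;t$, the point $u_m$ lies in $\big((d;d^{\smile});a_m\big)(v)$. It also lies in $a_0(v)$, so $(v,v)\in z$ by (D3), and $(u_0,v)\in z$ by (D4).
\end{proof}

\section{The case $m=2$}\label{sec:two}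

We look for concrete structures in which $\sigma_m$ only just holds. The base is $U=L\cup\{y\}$ with $y\notin L$. The point $y$ plays the part of $v$, a subset $Y\subseteq L$ is coded by the relation $Y\times\{y\}$, and the steps of the walk are relations on $L$. For $R\subseteq L\times L$ and $Y\subseteq L$ put
\[
R*Y=\{x\in L:(x,w)\in R\text{ for some }w\in Y\}.
\]
Then $R;(Y\times Z)=(R*Y)\times Z$ for every $Z\subseteq U$, and $(Y\times\{y\})^{\smile};(Y'\times\{y\})$ is $\{(y,y)\}$ if $Y\cap Y'\ne\emptyset$ and $\emptyset$ otherwise.

Let $m=2$ and $L=\{0,1\}^3$ with points $x=(x_0,x_1,x_2)$. Let $a_0,a_1,a_2,t$ code the sets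
\[
Y_0=\{x:x_0=0\},\qquad Y_1=\{x:x_1=1\},\qquad Y_2=\{x:x_2=1\},\qquad L,
\]
let $b_0$ be agreement in $x_0$, let $b_1$ be agreement in $x_0$ and $x_1$, and let $z=\emptyset$. The conclusion $a_0\le z$ is false. The hypotheses (H1) hold because $b_0$ and $b_1$ preserve $x_0$ and $b_1$ preserves $x_1$. The hypotheses (H2) hold because $b_0*Y_1=L=b_1*Y_2$. Also $a_0;z=\emptyset$. For a set $Q\subseteq L$ still to be chosen let $d=\{(x,w)\in Q\times Q:x_0=w_0\}$. This is an equivalence relation on $Q$, so $d*L=Q$ and $d;d^{\smile}=d$. The set $d*Y_2$ consists of the $x\in Q$ such that $Y_2\cap Q$ has a point with coordinate $x_0$; it misses $Y_0$ exactly when $Y_0\cap Y_2\cap Q=\emptyset$. The two remaining hypotheses therefore read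
\[
Y_1\subseteq Q\qquad\text{and}\qquad Y_0\cap Y_2\cap Q=\emptyset,
\]
and the point $(0,1,1)\in Y_0\cap Y_1\cap Y_2$, where the walk ends, makes them incompatible. The set $Q^{+}=\{x:x_2=0\}\cup Y_1$ satisfies the first, and $Q^{-}=Q^{+}\setminus\{(0,1,1)\}$ satisfies the second.

Now take the structure built with $Q^{-}$, keep its operation tables, and declare that the code of $Y_1$ is below the code of $Q^{-}$. All hypotheses of $\sigma_2$ become true and the conclusion stays false, so the new structure is not representable. The false declaration is invisible in a substructure whose elements do not mention $Y_1$. For $m=2$ there is one such link, and one generator mentions it. For general $m$ there will be $m-1$ links and $m-1$ models, each violating one link, and the work is to arrange that all the models have the same tables.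

\section{Sets in a cube: a chain with one broken link}\label{sec:cube}

Fix $m\ge2$. We separate names, which do not depend on the model, from the sets they denote. The \emph{set names} are the elements of
\[
P=\{\top,c_0,c_1,s_0,s_1\}\cup\{e_1,\dots,e_m\}\cup\{q_2,\dots,q_m\},
\]
with $q_0$ and $q_1$ as abbreviations for $\top$, and the \emph{step names} are the elements of
\[
C=\{E_1,\dots,E_{m-1}\}\cup\{[A,B]:A,B\in\{\top,q_m\}\},
\]
with the abbreviations $E_0=[\top,\top]$ and $S=[q_m,q_m]$. Unless stated otherwise, $r\in\{0,1\}$, and the indices of $e_i$, $q_i$, $E_k$ range over $1\le i\le m$, $2\le i\le m$, $1\le k\le m-1$.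

Let $L=\{0,1\}^{m+1}$ with points $x=(x_0,\dots,x_m)$, and fix $j$ with $1\le j\le m-1$. A hat marks the denotation of a name in the $j$-th model; the dependence on $j$ is not displayed. Put $\hat\top=\hat q_0=\hat q_1=L$, $\hat c_r=\{x:x_0=r\}$, and recursively
\begin{align*}
\hat e_i&=\{x\in\hat q_{i-1}:x_i=1\} &&(1\le i\le m),\\
\hat q_i&=\{x:x_i=0\}\cup\hat e_{i-1} &&(2\le i\le m,\ i\ne j+1),\\
\hat q_{j+1}&=\{x:x_{j+1}=0\}\cup(\hat e_j\cap\hat c_1),
\end{align*}
and $\hat s_r=\hat q_m\cap\hat c_r$. Let $\hat E_k$ be the equivalence relation of agreement in $x_0,\dots,x_k$. For $Y,Z\subseteq L$ let $[Y,Z]=\{(x,w)\in Y\times Z:x_0=w_0\}$, and for $X=[A,B]\in C$ let $\hat X=[\hat A,\hat B]$. For $m=2$, $j=1$ we recover Section~\ref{sec:two}: $\hat c_0=Y_0$, $\hat e_1=Y_1$, $\hat e_2=Y_2$, $\hat q_2=Q^{-}$.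

The recursion is dictated by $\sigma_m$, with $c_0,e_i,E_i,S$ in the roles of $a_0,a_i,b_i,d$. Each step of the walk uses a fresh coordinate, and the definition of $\hat e_{i+1}$ makes $\hat E_i*\hat e_{i+1}=\hat q_i$. So for $i\ge2$ the hypothesis $a_{i-1}\le b_i;a_{i+1}$ becomes the \emph{link} $\hat e_{i-1}\subseteq\hat q_i$, and the last link $\hat e_{m-1}\subseteq\hat q_m$ is the hypothesis $a_{m-1}\le d;t$. On the half-cube $x_i=1$, where $\hat e_i$ lives, $\hat q_i$ is as small as its link allows; this lets the damage done at $j+1$ propagate up to $m$. On the half-cube $x_i=0$ the set $\hat q_i$ is everything; this gives $\hat E_k*\hat q_i=L$ for $k<i$, so the steps reveal nothing about the inner structure of $\hat q_i$. Finally, the identity relation on $\hat q_m$ would also serve as $d$, but it would bring in all the intersections $\hat q_m\cap\hat p$ and their images under the $\hat E_k$. The relation $\hat S$ remembers only $x_0$, and $\hat S*\hat p$ will take only the values $\hat q_m,\hat s_0,\hat s_1$.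

We use the test points $o_r=(r,0,\dots,0)$, the point $\delta_i^r$ obtained from $o_r$ by changing $x_i$ to $1$ $(1\le i\le m)$, and $\mathbf{1}=(1,\dots,1)$.

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(a)] Membership in $\hat e_i$ and in $\hat q_i$ depends only on $x_0,\dots,x_i$.
\item[(b)] If $x_i=0$, then $x\in\hat q_i$. If $i\ge2$, $x_i=1$ and $x\in\hat q_i$, then $x\in\hat e_{i-1}$, and in particular $x_{i-1}=1$. If $x_i=1$, and $i\le 2$ or $x_{i-1}=0$, then $x\in\hat e_i$.
\item[(c)] The point $o_r$ lies in every $\hat q_i$, in $\hat s_r$, and in no $\hat e_i$. For $1\le i\le m$: $\delta_i^r\in\hat e_k$ if and only if $k=i$; for $2\le k\le m$, $\delta_i^r\in\hat q_k$ if and only if $k\ne i$; and $\delta_i^r\in\hat s_r$ if and only if $i<m$.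
\item[(d)] The point $\mathbf{1}$ lies in $\hat p$ for every $p\in P\setminus\{c_0,s_0\}$.
\item[(e)] $\hat c_0\cap\hat e_i\cap\hat q_i=\emptyset$ for $j+1\le i\le m$. In particular $\hat s_0\cap\hat e_m=\emptyset$.
\item[(f)] $\hat e_j\not\subseteq\hat q_{j+1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Induction on $i$: the definitions of $\hat e_i$ and $\hat q_i$ mention only $x_0$, $x_i$, $\hat q_{i-1}$ and $\hat e_{i-1}$.

(b) The first two statements are read off from both forms of the definition of $\hat q_i$. For the third, $\hat q_{i-1}=L$ if $i\le2$, and $x_{i-1}=0$ gives $x\in\hat q_{i-1}$ by the first statement.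

(c) All coordinates $x_i$, $i\ge1$, of $o_r$ vanish, which gives the first sentence by (b) and the definition of $\hat e_i$. For $k\ne i$ the $k$-th coordinate of $\delta_i^r$ is $0$, so $\delta_i^r\notin\hat e_k$ and $\delta_i^r\in\hat q_k$. For $i\ge2$ the coordinate $x_{i-1}$ of $\delta_i^r$ is $0$; so (b) gives $\delta_i^r\in\hat e_i$ for all $i$ and $\delta_i^r\notin\hat q_i$ for $i\ge2$. The statement on $\hat s_r$ is the case $k=m$.

(d) We have $\mathbf{1}\in\hat q_0=\hat q_1$. If $\mathbf{1}\in\hat q_{i-1}$, then $\mathbf{1}\in\hat e_i$, and if $\mathbf{1}\in\hat e_{i-1}$, then $\mathbf{1}\in\hat q_i$, also for $i=j+1$ since $\mathbf{1}\in\hat c_1$. Induction covers all $e_i$ and $q_i$, hence also $s_1$; for $\top$ and $c_1$ there is nothing to prove.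

(e) For $i=j+1$: a point of $\hat c_0\cap\hat e_{j+1}$ has $x_{j+1}=1$ and $x_0=0$, so it is not in $\hat q_{j+1}$. For $i>j+1$: a point of $\hat e_i\cap\hat q_i$ lies in $\hat q_{i-1}$ by the definition of $\hat e_i$, and it has $x_i=1$, so it lies in $\hat e_{i-1}$ by (b). Thus $\hat e_i\cap\hat q_i\subseteq\hat e_{i-1}\cap\hat q_{i-1}$, and induction applies.

(f) Change the coordinate $x_{j+1}$ of $\delta_j^0$ to $1$. The new point is in $\hat e_j$ by (a) and (c), and it has $x_{j+1}=1$, $x_0=0$, so it is not in $\hat q_{j+1}$.
\end{proof}

Three tables describe how the sets $\hat p$ meet, how they are included in one another, and how the steps act on them. Each is defined on names, without reference to $j$.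

\medskip\noindent\textbf{Disjointness.} For $p,q\in P$ write $p\perp q$ if one of $p,q$ is in $\{c_0,s_0\}$ and the other in $\{c_1,s_1\}$, or if $\{p,q\}=\{s_0,e_m\}$.

\begin{lemma}\label{lem:perp}
For $p,q\in P$: $\hat p\cap\hat q=\emptyset$ if and only if $p\perp q$. In particular every $\hat p$ is nonempty.
\end{lemma}

\begin{proof}
If neither name is in $\{c_0,s_0\}$, then $p\not\perp q$, and both sets contain $\mathbf{1}$. Let $p\in\{c_0,s_0\}$. Then $\hat p$ meets $L,\hat c_0,\hat s_0$ and every $\hat q_i$ in $o_0$; it meets $\hat e_i$ for $i<m$ in $\delta_i^0$; and it is disjoint from $\hat c_1$ and $\hat s_1$. Finally $\hat c_0$ meets $\hat e_m$ in $\delta_m^0$, while $\hat s_0\cap\hat e_m=\emptyset$ by Lemma~\ref{lem:facts}(e).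
\end{proof}

\noindent\textbf{Order.} Let $\le$ be the relation on $P$ consisting of the pairs
\[
p\le p,\quad p\le\top,\quad s_r\le c_r,\quad s_r\le q_m,\quad e_i\le q_{i-1}\ (3\le i\le m),\quad e_i\le q_{i+1}\ (1\le i\le m-1)
\]
and no others. Let $\le_j$ be this relation with the pair $(e_j,q_{j+1})$ removed.

\begin{lemma}\label{lem:order}
For $p,q\in P$: $\hat p\subseteq\hat q$ if and only if $p\le_j q$.
\end{lemma}

\begin{proof}
If $p\le_j q$, the inclusion is part of the definitions. By Lemma~\ref{lem:facts}(f) it remains to show $\hat p\not\subseteq\hat q$ whenever $p\not\le q$. We go through the names $p$, using Lemma~\ref{lem:facts}(c) for the test points.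

\emph{$p=\top$ or $p=q_i$.} The set $\hat p$ contains $o_0$ and $o_1$, so it is contained in no $\hat c_r$, $\hat s_r$, $\hat e_k$. If $q_k\ne p$, then $\delta_k^0\in\hat p\setminus\hat q_k$.

\emph{$p=c_r$.} We have $o_r\notin\hat c_{1-r},\hat s_{1-r},\hat e_k$; $\;\delta_k^r\notin\hat q_k$; and $\delta_m^r\notin\hat s_r$.

\emph{$p=s_r$.} Again $o_r\notin\hat c_{1-r},\hat s_{1-r},\hat e_k$, and $\delta_k^r\in\hat s_r\setminus\hat q_k$ for $2\le k<m$.

\emph{$p=e_i$.} The set contains $\delta_i^0$ and $\delta_i^1$, so it is in no $\hat c_r$, $\hat s_r$. Also $\delta_i^0\notin\hat e_k$ for $k\ne i$, and $\delta_i^0\notin\hat q_i$ if $i\ge2$. Let $2\le k\le m$ and $k\notin\{i-1,i,i+1\}$, and let $x$ be $o_0$ with $x_i$ and $x_k$ changed to $1$. As $k\neq i-1$, either $i=1$ or $x_{i-1}=0$, so $x\in\hat e_i$ by Lemma~\ref{lem:facts}(b). As $k\ne i+1$, we have $x_k=1$ and $x_{k-1}=0$, so $x\notin\hat q_k$ by the same lemma.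
\end{proof}

\noindent\textbf{Action.} For $X\in C$ and $p\in P$ define $X\cdot p\in P$ as follows. For $1\le k\le m-1$ put $E_k\cdot\top=\top$, $\;E_k\cdot c_r=E_k\cdot s_r=c_r$, and
\[
E_k\cdot q_i=\begin{cases}q_i& i\le k,\\ \top& i>k,\end{cases}
\qquad
E_k\cdot e_i=\begin{cases}e_i& i\le k,\\ q_k& i=k+1,\\ \top& i\ge k+2.\end{cases}
\]
For $B\in\{\top,q_m\}$ put $\rho_B(c_r)=\rho_B(s_r)=\{r\}$, $\;\rho_{q_m}(e_m)=\{1\}$, and $\rho_B(p)=\{0,1\}$ in all other cases, and let
\[
[A,B]\cdot p=\begin{cases}A&\rho_B(p)=\{0,1\},\\ c_r&\rho_B(p)=\{r\},\ A=\top,\\ s_r&\rho_B(p)=\{r\},\ A=q_m.\end{cases}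
\]

\begin{lemma}\label{lem:action}
For $X\in C$ and $p\in P$, the set $\hat X*\hat p$ is the denotation of $X\cdot p$.
\end{lemma}

\begin{proof}
The set $\hat E_k*Y$ consists of the points that can be moved into $Y$ by changing coordinates of index greater than $k$. It equals $Y$ if $Y$ depends only on $x_0,\dots,x_k$; by Lemma~\ref{lem:facts}(a) this settles $\top$, $c_r$, and $q_i,e_i$ with $i\le k$. The other cases use Lemma~\ref{lem:facts}(b). For $s_r$: the coordinate $x_0$ is not changed, so $\hat E_k*\hat s_r\subseteq\hat c_r$, and every point of $\hat c_r$ moves into $\hat s_r$ by setting $x_m=0$, which is allowed as $k<m$. For $q_i$ with $i>k$: set $x_i=0$. For $e_i$ with $i\ge k+2$: set $x_{i-1}=0$ and $x_i=1$. For $e_{k+1}$: a point of $\hat q_k$ stays in $\hat q_k$ when we set $x_{k+1}=1$, and is then in $\hat e_{k+1}$; conversely, a point that agrees up to $x_k$ with a point of $\hat e_{k+1}\subseteq\hat q_k$ is in $\hat q_k$.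

For brackets, $[\hat A,\hat B]*\hat p=\{x\in\hat A:\hat p\cap\hat B\cap\hat c_{x_0}\ne\emptyset\}$, and $\hat A\cap\hat c_r$ is $\hat c_r$ for $A=\top$ and $\hat s_r$ for $A=q_m$. So we need $\rho_B(p)=\{r:\hat p\cap\hat B\cap\hat c_r\ne\emptyset\}$. For $p\in\{c_r,s_r\}$ we have $o_r\in\hat p\cap\hat B$ and $\hat p\subseteq\hat c_r$. For $p=\top$ and $p=q_i$ use $o_0,o_1$. For $p=e_i$ with $i<m$ use $\delta_i^0,\delta_i^1\in\hat q_m\subseteq\hat B$. For $p=e_m$, $B=\top$ use $\delta_m^0,\delta_m^1$. For $p=e_m$, $B=q_m$ the value $r=0$ is excluded by Lemma~\ref{lem:facts}(e), and $\mathbf{1}$ realizes $r=1$.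
\end{proof}

The entry $\rho_{q_m}(e_m)=\{1\}$ and the entry $s_0\perp e_m$ are the only places where the tables depend on the existence of a broken link, through Lemma~\ref{lem:facts}(e), and they do not record which link is broken.

\medskip\noindent\textbf{Products of steps.} For $k,l\ge1$ define
\[
E_k;E_l=E_{\min(k,l)},\quad E_k;[A,B]=[\top,B],\quad [A,B];E_k=[A,\top],\quad [A,B];[A',B']=[A,B'],
\]
and $E_k^{\smile}=E_k$, $[A,B]^{\smile}=[B,A]$.

\begin{lemma}\label{lem:steps}
For $X,X'\in C$, the relation $\hat X;\hat X'$ is the denotation of $X;X'$, and $(\hat X)^{\smile}$ is the denotation of $X^{\smile}$.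
\end{lemma}

\begin{proof}
The statement on converses is read off from the definitions. If $k\le l$, then $\hat E_l\subseteq\hat E_k$ are equivalence relations, so both products equal $\hat E_k$. A pair $(x,w)$ is in $[\hat A,\hat B];[\hat A',\hat B']$ if and only if $x\in\hat A$, $w\in\hat B'$, $x_0=w_0$ and $\hat B\cap\hat A'$ has a point with coordinate $x_0$; the point $o_{x_0}$ always serves. Since $\hat E_k$ preserves $x_0$, we have $\hat E_k;[\hat A,\hat B]\subseteq[L,\hat B]$, and equality holds because setting $x_m=0$ moves any $x\in L$ to an $\hat E_k$-related point of $\hat q_m\subseteq\hat A$. Taking converses in $\hat E_k;[\hat B,\hat A]=[L,\hat A]$ gives the remaining rule.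
\end{proof}

\section{The structure $\mathcal{A}_m$}\label{sec:A}

Closing the codes $\hat p\times\{y\}$ and the steps $\hat X$ under composition and converse produces the relations $\{y\}\times\hat p$, $\hat p\times\hat q$, $\{(y,y)\}$ and $\emptyset$. The structure $\mathcal{A}_m$ has a formal element for each of these and for the identity.

\begin{definition}\label{def:A}
Let $m\ge2$. The universe of $\mathcal{A}_m$ consists of the pairwise distinct elements
\[
0,\quad 1',\quad \iota,\quad X\ (X\in C),\quad p\ \text{ and }\ p^{\smile}\ (p\in P),\quad p\times q\ (p,q\in P).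
\]
\emph{Converse} fixes $0,1',\iota$, is given on $C$ in Section~\ref{sec:cube}, exchanges $p$ and $p^{\smile}$, and sends $p\times q$ to $q\times p$.

\emph{Composition.} The element $1'$ is neutral and $0$ is absorbing. Products of two elements of $C$ are given in Section~\ref{sec:cube}. For $X\in C$ and $p,q,p',q'\in P$,
\begin{gather*}
\iota;\iota=\iota,\qquad p;\iota=p,\qquad \iota;p^{\smile}=p^{\smile},\qquad p;q^{\smile}=p\times q,\\
X;p=X\cdot p,\qquad p^{\smile};X=(X^{\smile}\cdot p)^{\smile},\\
X;(p\times q)=(X\cdot p)\times q,\qquad (p\times q);X=p\times(X^{\smile}\cdot q).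
\end{gather*}
If $p\not\perp q$, then
\[
p^{\smile};q=\iota,\quad (p'\times p);q=p',\quad p^{\smile};(q\times q')=q'^{\smile},\quad (p'\times p);(q\times q')=p'\times q',
\]
and if $p\perp q$ these four products are $0$. All remaining products are $0$.

\emph{Order.} The relation $\le$ consists of the following pairs and no others.
\begin{enumerate}
\item[(O1)] $0\le f$ and $f\le f$ for all $f$, and $\iota\le1'$.
\item[(O2)] On $P$ it is the relation of Section~\ref{sec:cube}; $p^{\smile}\le q^{\smile}$ if $p\le q$; and $p\times q\le p'\times q'$ if $p\le p'$ and $q\le q'$.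
\item[(O3)] For $k,l\ge1$: $E_k\le E_l$ if $l\le k$; $\;E_k\le[\top,\top]$; $\;E_k\le\top\times\top$.
\item[(O4)] $[A,B]\le[A',B']$ if $A\le A'$ and $B\le B'$; $\;[A,B]\le p\times q$ if $A\le p$ and $B\le q$.
\item[(O5)] $p\times q\le[A,B]$ if $p\le A$, $q\le B$ and $p,q\in\{c_r,s_r\}$ for some $r$.
\end{enumerate}
\end{definition}

For $\{\le,;,\smile\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$ we regard $\mathcal{A}_m$ as a $\tau$-structure, interpreting the constants of $\tau$ by the elements of the same name.

\begin{proposition}\label{prop:fails}
The sentence $\sigma_m$ fails in $\mathcal{A}_m$. Hence $\mathcal{A}_m\notin\mathbf{R}(\tau)$ for every $\tau$ as above.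
\end{proposition}

\begin{proof}
Assign $a_0=c_0$, $a_i=e_i$ $(1\le i\le m)$, $b_i=E_i$ $(0\le i\le m-1)$, $d=S$, $t=\top$, $z=0$.

(H1) Each $E_i$, including $E_0=[\top,\top]$, is its own converse. We have $E_i\cdot c_0=c_0$ for $0\le i\le m-1$, where $i=0$ uses $\rho_\top(c_0)=\{0\}$, and $E_i\cdot e_i=e_i$ for $1\le i\le m-1$.

(H2) We have $c_0\le\top=E_0\cdot e_1$ and $c_0\le\top=q_1=E_1\cdot e_2$, and $e_{i-1}\le q_i=E_i\cdot e_{i+1}$ for $2\le i\le m-1$.

(H3) We have $e_{m-1}\le q_m=S\cdot\top$. Next $S;S^{\smile}=S$ and $S\cdot e_m=s_1$, since $\rho_{q_m}(e_m)=\{1\}$; so $c_0^{\smile};\big((S;S^{\smile});e_m\big)=c_0^{\smile};s_1=0$, because $c_0\perp s_1$. Finally $c_0;0=0$.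

The conclusion $c_0\le0$ is false. The last claim follows from Lemma~\ref{lem:valid}.
\end{proof}

To obtain injective representations we need one property of the order table.

\begin{lemma}\label{lem:anti}
The relation $\le$ on $\mathcal{A}_m$ is antisymmetric.
\end{lemma}

\begin{proof}
Give $s_r$ and $e_i$ level $0$, give $c_r$ and $q_i$ level $1$, and give $\top$ level $2$. If $p\le q$ and $p\ne q$ in $P$, then $q$ has higher level than $p$, so $\le$ is antisymmetric on $P$. This passes to the elements $p^{\smile}$, to the elements $p\times q$ and to the brackets, and antisymmetry among the $E_k$, $k\ge1$, is that of the order of the integers. Consider elements of different kinds. Only $0$ is $\le0$, and $1'\not\le\iota$. No bracket and no $p\times q$ is $\le E_k$ for $k\ge1$. Finally $[A,B]\le p\times q$ forces $p\in\{\top,q_m\}$, whereas $p\times q\le[A,B]$ forces $p\in\{c_0,c_1,s_0,s_1\}$.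
\end{proof}

\section{Representing the part of $\mathcal{A}_m$ that avoids one link}\label{sec:rep}

Fix $j$ with $1\le j\le m-1$, let $U=L\cup\{y\}$, and define $h_j$ on $\mathcal{A}_m$ by
\begin{gather*}
h_j(0)=\emptyset,\qquad h_j(1')=\mathrm{Id}_U,\qquad h_j(\iota)=\{(y,y)\},\qquad h_j(X)=\hat X,\\
h_j(p)=\hat p\times\{y\},\qquad h_j(p^{\smile})=\{y\}\times\hat p,\qquad h_j(p\times q)=\hat p\times\hat q.
\end{gather*}
The set $U\times U$ splits into four blocks $L\times L$, $L\times\{y\}$, $\{y\}\times L$, $\{y\}\times\{y\}$. Each element other than $0$ and $1'$ is sent into one block, and we call it of \emph{type} $LL$ (the elements $X$ and $p\times q$), $Ly$ (the elements $p$), $yL$ (the elements $p^{\smile}$) or $yy$ (the element $\iota$). Its image is nonempty, by Lemma~\ref{lem:perp} and because $(o_0,o_0)\in\hat X$ for all $X\in C$.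

\begin{proposition}\label{prop:hom}
For all $f,g\in\mathcal{A}_m$: $h_j(f^{\smile})=h_j(f)^{\smile}$ and $h_j(f;g)=h_j(f);h_j(g)$.
\end{proposition}

\begin{proof}
For converse use Lemma~\ref{lem:steps} on $C$; the other elements are covered by $(Y\times Z)^{\smile}=Z\times Y$. Products with $0$ or $1'$ are preserved. Let $f,g\notin\{0,1'\}$. If the second letter of the type of $f$ differs from the first letter of the type of $g$, then $h_j(f);h_j(g)=\emptyset$; the list below shows that the products with matching letters are exactly those written out in Definition~\ref{def:A}, so here $f;g=0$. For matching letters we use two rules. For $Y,Y',Z,Z'\subseteq U$,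
\begin{equation}\label{eq:rect}
(Y\times Y');(Z\times Z')=Y\times Z'\ \text{ if } Y'\cap Z\ne\emptyset,\quad\text{and } =\emptyset\ \text{ otherwise.}
\end{equation}
For $R\subseteq L\times L$, $Y\subseteq L$, $Z\subseteq U$,
\begin{equation}\label{eq:act}
R;(Y\times Z)=(R*Y)\times Z,\qquad (Z\times Y);R=Z\times(R^{\smile}*Y).
\end{equation}
When the common letter is $y$, the products are $p;q^{\smile}$, $\;p;\iota$, $\;\iota;p^{\smile}$, $\;\iota;\iota$, and \eqref{eq:rect} applies with $Y'=Z=\{y\}$. When the common letter is $L$, the first factor is $X$, $p'\times p$ or $p^{\smile}$, and the second is $X'$, $q\times q'$ or $q$. The product $X;X'$ is Lemma~\ref{lem:steps}. The four products with exactly one factor in $C$ follow from \eqref{eq:act} and Lemmas~\ref{lem:action} and~\ref{lem:steps}. The four products with no factor in $C$ follow from \eqref{eq:rect} with $Y'=\hat p$, $Z=\hat q$ and Lemma~\ref{lem:perp}.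
\end{proof}

Let $\le_j$ on $\mathcal{A}_m$ be defined by (O1)--(O5) with the relation $\le$ on $P$ replaced everywhere by $\le_j$.

\begin{proposition}\label{prop:incl}
For all $f,g\in\mathcal{A}_m$: $h_j(f)\subseteq h_j(g)$ if and only if $f\le_j g$.
\end{proposition}

\begin{proof}
We write $h=h_j$ and use Lemma~\ref{lem:order} to pass between $\hat p\subseteq\hat q$ and $p\le_j q$. If $f=0$ both sides hold, and if $g=0\ne f$ both fail. If $f=1'$, then $h(f)$ meets two blocks, so $h(f)\subseteq h(g)$ only for $g=1'$, in agreement with the table. Let $f,g\notin\{0,1'\}$. If their types differ, both sides fail. Type $yy$ has one element, and for types $Ly$ and $yL$ the claim is Lemma~\ref{lem:order}. For type $LL$ there are nine combinations; below $k,l\ge1$.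

\emph{$f=E_k$.} We have $\hat E_k\subseteq\hat E_l$ for $l\le k$, and $(o_0,\delta_l^0)\in\hat E_k\setminus\hat E_l$ for $l>k$. The relation $\hat E_k$ is contained in $[L,L]$ and in $L\times L$, and it has domain and range $L$. So it can lie in $[\hat A,\hat B]$ or in $\hat p\times\hat q$ only if both sets are $L$, that is, both names are $\top$. This is (O3).

\emph{$f=[A,B]$.} The relation $[\hat A,\hat B]$ has domain $\hat A$ and range $\hat B$, since $o_0,o_1\in\hat A\cap\hat B$. Hence it is contained in $[\hat A',\hat B']$ if and only if $\hat A\subseteq\hat A'$ and $\hat B\subseteq\hat B'$, and in $\hat p\times\hat q$ if and only if $\hat A\subseteq\hat p$ and $\hat B\subseteq\hat q$. This is (O4). It is contained in no $\hat E_k$, since it contains $(o_0,\delta_1^0)$; here $\delta_1^0\in\hat q_m$ because $m\ge2$.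

\emph{$f=p\times q$.} As $\hat p,\hat q\ne\emptyset$, we have $\hat p\times\hat q\subseteq\hat p'\times\hat q'$ if and only if $\hat p\subseteq\hat p'$ and $\hat q\subseteq\hat q'$. Further $\hat p\times\hat q\subseteq[\hat A,\hat B]$ if and only if $\hat p\subseteq\hat A$, $\hat q\subseteq\hat B$ and $x_0=w_0$ for all $x\in\hat p$, $w\in\hat q$. The last condition says that $\hat p,\hat q\subseteq\hat c_r$ for one $r$, which means $p,q\in\{c_r,s_r\}$. This is (O5). An inclusion $\hat p\times\hat q\subseteq\hat E_k\subseteq[L,L]$ would thus force $p,q\in\{c_r,s_r\}$; but then $(o_r,\delta_1^r)\in(\hat p\times\hat q)\setminus\hat E_k$.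

It remains to treat $g=1'$ and $f\notin\{0,1'\}$. We have $h(\iota)\subseteq\mathrm{Id}_U$ and $\iota\le_j1'$. The blocks $L\times\{y\}$ and $\{y\}\times L$ are disjoint from $\mathrm{Id}_U$. An element of type $LL$ with $h(f)\subseteq\mathrm{Id}_U$ would satisfy $h(f)\subseteq\hat E_1$, which leaves only $f=E_k$ by the cases above, and $\hat E_k$ contains $(o_0,\delta_m^0)$.
\end{proof}

Say that $f\in\mathcal{A}_m$ \emph{involves} $e_i$ if $f$ is one of $e_i$, $e_i^{\smile}$, $e_i\times p$, $p\times e_i$ with $p\in P$. Let $\mathcal{B}_j$ be the set of elements that do not involve $e_j$.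

\begin{proposition}\label{prop:B}
For $1\le j\le m-1$, the set $\mathcal{B}_j$ contains $0$ and $1'$ and is closed under $;$ and $\smile$, and $h_j$ is an isomorphism from $\mathcal{B}_j$ onto a concrete structure over the finite base $U$, with $h_j(0)=\emptyset$ and $h_j(1')=\mathrm{Id}_U$.
\end{proposition}

\begin{proof}
Closure under $\smile$ is visible in the converse table. If a product $f;g$ has the form $p$, $p^{\smile}$ or $p\times q$, then each set name in it occurs in $f$ or $g$, or equals $X\cdot p'$ with $p'$ occurring in $f$ or $g$. By the action table, $X\cdot p'=e_j$ only if $p'=e_j$. So $\mathcal{B}_j$ is closed under $;$.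

The relation $\le_j$ on $\mathcal{A}_m$ is contained in $\le$. Conversely, let $f\le g$ with $f\in\mathcal{B}_j$. Whenever one of (O2), (O4), (O5) refers to the order on $P$, the name on the left occurs in $f$, so it is not $e_j$, and the removed pair $(e_j,q_{j+1})$ is not used. Hence $f\le_j g$. By Proposition~\ref{prop:incl}, $h_j$ preserves and reflects $\le$ on $\mathcal{B}_j$. If $h_j(f)=h_j(g)$, then $f\le g$ and $g\le f$, so $f=g$ by Lemma~\ref{lem:anti}. Proposition~\ref{prop:hom} shows that the operations are preserved and that the image is closed under composition and converse.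
\end{proof}

\begin{remark}\label{rem:needed}
The last argument shows that $h_j$ is injective on all of $\mathcal{A}_m$, so the operations of $\mathcal{A}_m$ alone are faithfully realized by relations; the obstruction lies in the order. Moreover, the only instances $f\le g$ with $f\neq g$ used in the proof of Proposition~\ref{prop:fails} are $c_0\le\top$ and the links $e_i\le q_{i+1}$. So in the concrete structure $h_j(\mathcal{A}_m)$ the images of the assigned elements violate the conclusion of $\sigma_m$ and satisfy all hypotheses but one, namely $a_j\le b_{j+1};a_{j+2}$ if $j\le m-2$ and $a_{m-1}\le d;t$ if $j=m-1$. None of these $m-1$ hypotheses can be dropped from $\sigma_m$.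
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{lemma}\label{lem:count}
Let $\{\le,;,\smile\}\subseteq\tau\subseteq\{\le,;,\smile,1',0\}$, $k\ge1$ and $m\ge2k+2$. Every $\tau$-substructure of $\mathcal{A}_m$ generated by at most $k$ elements is representable over a finite base.
\end{lemma}

\begin{proof}
An element involves at most two of $e_1,\dots,e_{m-1}$, two being possible only for elements $p\times q$. So $k$ elements involve at most $2k<m-1$ of them, and there is a $j$ such that all generators lie in $\mathcal{B}_j$. By Proposition~\ref{prop:B} the generated substructure is contained in $\mathcal{B}_j$, and $h_j$ maps it isomorphically onto a concrete $\tau$-structure over $U$.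
\end{proof}

This count is the only place where $m$ has to be large; with $k\ge1$ it requires $m\ge4$.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
Let $\tau=\{\le,;,\smile,1'\}$ and $\mathcal{A}=\mathcal{A}_{2k+2}$. This finite structure is not representable by Proposition~\ref{prop:fails}, and its substructures generated by at most $k$ elements are representable over a finite base by Lemma~\ref{lem:count}. Lemma~\ref{lem:local}(b) shows that $\mathbf{R}(\le,;,\smile,1')$ is not finitely axiomatizable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:horn}]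
For every $k\ge1$ the $\tau$-structure $\mathcal{A}_{2k+2}$ is $k$-locally representable by Lemma~\ref{lem:count} and is not in $\mathbf{R}(\tau)$ by Proposition~\ref{prop:fails}. Lemma~\ref{lem:local}(b) gives the first two claims. The sentence $\sigma_m$ is valid in $\mathbf{R}(\tau)$ by Lemma~\ref{lem:valid}. Let $m\ge4$ and let $k$ be the integer part of $(m-2)/2$, so that $k\ge1$ and $m\ge2k+2$. By Lemmas~\ref{lem:count} and~\ref{lem:local}(a), $\mathcal{A}_m$ satisfies every universal sentence with at most $(m-2)/2$ variables that is valid in $\mathbf{R}(\tau)$, and by Proposition~\ref{prop:fails} it does not satisfy $\sigma_m$. So $\sigma_m$ does not follow from these sentences.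
\end{proof}

\begin{remark}\label{rem:laws}
Each of the obvious laws of Section~\ref{sec:intro} is a universal sentence with at most three variables, when monotonicity of $;$ is stated separately for each argument. So for $m\ge8$ the structure $\mathcal{A}_m$ satisfies all of them, and $\sigma_m$ is not among their consequences, in contrast with the two-set chain of Section~\ref{sec:sigma}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{positive}
\emph{Axiomatizability of positive algebras of binary relations},
\texttt{https://old.renyi.hu/pub/algebraic-logic/AMikAU11.pdf}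

\end{thebibliography}
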